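\title{Pairings with distinct sums in abelian groups}

\begin{abstract}
Let $G$ be an abelian group and let $p(G)$ be the smallest order of a nonzero element of finite order. We prove that for every $l<p(G)$, all distinct $g_1,\dots,g_l\in G$ and all $h_1,\dots,h_l\in G$ there is a permutation $\pi$ such that the sums $g_i+h_{\pi(i)}$ are pairwise distinct. This confirms a conjecture on finite abelian groups of odd order, and the bound $l<p(G)$ is best possible. The proof combines a topological coupling lemma for sets whose sumsets are large, Kneser's theorem, and Alon's theorem for groups of prime order.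
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be an abelian group, written additively. Take distinct elements $g_1,\dots,g_l$ and arbitrary elements $h_1,\dots,h_l$ of $G$, and form the $l\times l$ table with entry $g_i+h_j$ in row $i$ and column $j$. We want to select $l$ cells, one in each row and one in each column, whose entries are all different. Write $\mathfrak S_l$ for the group of permutations of $\{1,\dots,l\}$.

\begin{definition}\label{def:P}
A positive integer $l$ has \emph{Property~(P)} for $G$ if for all pairwise distinct $g_1,\dots,g_l\in G$ and all $h_1,\dots,h_l\in G$ (repetitions allowed) there is $\pi\in\mathfrak S_l$ such that $g_1+h_{\pi(1)},\dots,g_l+h_{\pi(l)}$ are pairwise distinct.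
\end{definition}

The $g_i$ must be distinct, since otherwise $h_1=\dots=h_l$ already forces two equal sums. For $l>|G|$ the property holds vacuously, and $l=1$ always has it. In $G=\mathbb Z$ every $l$ has it: number the elements so that $g_1<\dots<g_l$ and $h_1\le\dots\le h_l$; then the sums $g_i+h_i$ increase strictly. For $l=2$ and any $G$, if both pairings fail, then $g_1+h_1=g_2+h_2$ and $g_1+h_2=g_2+h_1$; adding these gives $2(g_1-g_2)=0$, so $G$ has an element of order~$2$. Torsion is therefore the suspect, and it does obstruct.

\begin{example}\label{ex:subgroup}
Let $x\in G$ have finite order $n\ge2$. Let $g_1,\dots,g_n$ be the elements of $M=\langle x\rangle$, and let $h_1=\dots=h_{n-1}=0$, $h_n=x$. If the $n$ sums $g_i+h_{\pi(i)}\in M$ were distinct, they would be the elements of $M$ in some order, so their total would be $g_1+\dots+g_n$. But their total is $g_1+\dots+g_n+x$, and $x\neq0$. Hence $l=n$ does not have Property~(P).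
\end{example}

Let $p(G)$ be the smallest order of a nonzero element of finite order in $G$, and $p(G)=\infty$ if there is no such element. By Example~\ref{ex:subgroup}, Property~(P) fails at $l=p(G)$ at the latest, and the natural guess is that it does not fail earlier. We recall the elementary facts about $p(G)$. An element of finite order $m$ has, for each prime $r\mid m$, a multiple of order $r$; so $p(G)$ is a prime if it is finite. By Cauchy's theorem, a finite group whose order is divisible by a prime $r$ contains an element of order $r$. Hence
\begin{equation}\label{eq:cauchy}
\begin{gathered}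
\text{if $H\ne\{0\}$ is a finite subgroup of $G$, then every prime divisor}\\
\text{of $|H|$ is at least $p(G)$, and $|H|\ge p(G)$.}
\end{gathered}
\end{equation}
For finite $G$ with $|G|>1$, the number $p(G)$ is the smallest prime divisor of $|G|$, equivalently of the exponent $\exp(G)$. The guess above is thus the following conjecture from~\cite{GA}.

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is a finite abelian group of odd order with $|G|>1$ and $p$ is the smallest prime divisor of $\exp(G)$, then every $l$ with $1\le l\le p-1$ has Property~(P).}
\end{quote}

It is known that the conjecture holds for cyclic groups of prime order, for cyclic groups of prime power order and for elementary $p$-groups. We prove it in general, without assuming that $G$ is finite.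

\begin{theorem}\label{thm:main}
Let $G$ be an abelian group and let $l$ be a positive integer with $l<p(G)$. Then $l$ has Property~(P) for $G$. In particular, the Conjecture holds.
\end{theorem}

The proof passes to a quotient $G/H$, where the images of the $g_i$ need not be distinct. We therefore need a statement that allows repetitions on both sides. A \emph{sequence} $g=g_1\cdots g_l$ over $G$ is a finite list of elements in which repetition is allowed, and its \emph{support} $\operatorname{supp}(g)$ is the set of its distinct terms. With repetitions, equal sums may be unavoidable; the best one can ask is that two sums coincide only when the summands coincide.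

\begin{theorem}\label{thm:supp}
Let $G$ be an abelian group, let $l\ge1$, and let $g=g_1\cdots g_l$ and $h=h_1\cdots h_l$ be sequences over $G$ with
\[
|\operatorname{supp}(g)|+|\operatorname{supp}(h)|\le p(G)+1 .
\]
Then there is $\pi\in\mathfrak S_l$ such that for all $i,j$
\begin{equation}\label{eq:forced}
g_i+h_{\pi(i)}=g_j+h_{\pi(j)}\ \Longrightarrow\ g_i=g_j\ \text{ and }\ h_{\pi(i)}=h_{\pi(j)} .
\end{equation}
\end{theorem}

There is no bound on the length $l$ here, only on the number of distinct values. If the $g_i$ are distinct, then \eqref{eq:forced} says that all sums are distinct. Both theorems are sharp, and for finite groups one can say more about the range $p(G)\le l\le|G|$.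

\begin{theorem}\label{thm:sharp}
Let $G$ be an abelian group.
\begin{enumerate}
\item[(1)] If $p(G)<\infty$, then $l=p(G)$ does not have Property~(P), and the bound $p(G)+1$ in Theorem~\ref{thm:supp} cannot be replaced by $p(G)+2$.
\item[(2)] Let $G$ be finite and $l\le|G|$. If $G$ has an element of order $n$ with $1<n\le l$ and $l\not\equiv-1\pmod n$, then $l$ does not have Property~(P).
\item[(3)] If $G$ is finite and $|G|>1$, then $l=|G|-1$ has Property~(P).
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} is a dichotomy for the sets $A=\operatorname{supp}(g)$ and $B=\operatorname{supp}(h)$. If all sumsets $A'+B'$ with $A'\subseteq A$, $B'\subseteq B$ are as large as they would have to be in $\mathbb Z$, a topological argument replaces the sorting that worked in $\mathbb Z$ (Sections~\ref{sec:coupling} and~\ref{sec:topology}). If some $A'+B'$ is smaller, Kneser's theorem shows that large parts of $A$ and $B$ lie in single cosets of a subgroup $H$ of prime order $q>l$ (Section~\ref{sec:kneser}). Then $A$ and $B$ meet few cosets of $H$, Theorem~\ref{thm:supp} applies in $G/H$, and the remaining collisions inside cosets are removed by Alon's theorem for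 groups of prime order (Sections~\ref{sec:prime} and~\ref{sec:main}). Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.

\section{Couplings with rainbow support}\label{sec:coupling}

Let $A,B$ be finite nonempty subsets of $G$, and let $A+B=\{a+b:a\in A,\ b\in B\}$. We call the elements of $A\times B$ \emph{cells} and give the cell $(a,b)$ the \emph{color} $a+b$. A set of cells is \emph{rainbow} if its cells have pairwise different colors. Given positive integers $n_a$ $(a\in A)$ and $m_b$ $(b\in B)$ with $\sum_a n_a=\sum_b m_b=l$, a \emph{coupling} with \emph{margins} $(n_a),(m_b)$ is a matrix $N=(N_{ab})$ of nonnegative integers with row sums $\sum_bN_{ab}=n_a$ and column sums $\sum_aN_{ab}=m_b$. Its support is the set of cells with $N_{ab}>0$.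

Condition \eqref{eq:forced} does not distinguish between equal terms of a sequence, so it depends only on how often each value is paired with each value.

\begin{lemma}\label{lem:dict}
Let $g,h$ be sequences of length $l$ with supports $A,B$, in which $a\in A$ occurs $n_a$ times in $g$ and $b\in B$ occurs $m_b$ times in $h$. If some coupling with margins $(n_a),(m_b)$ has rainbow support, then some $\pi\in\mathfrak S_l$ satisfies \eqref{eq:forced}.
\end{lemma}

\begin{proof}
Let $N$ be such a coupling. For each $a$, split the $n_a$ indices $i$ with $g_i=a$ into sets $I_{ab}$ $(b\in B)$ with $|I_{ab}|=N_{ab}$. For each $b$, split the $m_b$ indices $j$ with $h_j=b$ into sets $J_{ab}$ $(a\in A)$ with $|J_{ab}|=N_{ab}$. Let $\pi$ map each $I_{ab}$ bijectively onto $J_{ab}$. Every cell $(g_i,h_{\pi(i)})$ lies in the support of $N$, so two of them with the same color are equal. This is \eqref{eq:forced}.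
\end{proof}

In $\mathbb Z$, if $a_1<\dots<a_s$ and $b_1<\dots<b_t$, the sums $a_1+b_1<\dots<a_1+b_t<a_2+b_t<\dots<a_s+b_t$ show that a sumset of sets of sizes $s$ and $t$ has at least $s+t-1$ elements. The central lemma says that this inequality, for all subsets, is all that one needs from the order of~$\mathbb Z$.

\begin{proposition}[Coupling lemma]\label{prop:coupling}
Let $A,B$ be finite nonempty subsets of an abelian group such that
\begin{equation}\label{eq:growth}
|A'+B'|\ge|A'|+|B'|-1\quad\text{for all nonempty }A'\subseteq A,\ B'\subseteq B .
\end{equation}
Then for all positive integers $n_a$ $(a\in A)$ and $m_b$ $(b\in B)$ with $\sum_an_a=\sum_bm_b$ there is a coupling with margins $(n_a),(m_b)$ and rainbow support.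
\end{proposition}

The idea is visible when $|A|=|B|=2$.

\begin{example}\label{ex:2x2}
Let $A=\{a_0,a_1\}$ and $B=\{b_0,b_1\}$, and write $ij$ for the cell $(a_i,b_j)$. Two cells in one row or one column have different colors, so only the pairs $\{00,11\}$ and $\{01,10\}$ can share a color. Condition \eqref{eq:growth} is automatic if $|A'|=1$ or $|B'|=1$, so it says that $|A+B|\ge3$, that is, at most one of the two pairs shares a color. After exchanging the names of $b_0$ and $b_1$ if necessary, $00$ and $11$ have different colors. Then $\{00,01,11\}$ and $\{00,10,11\}$ are rainbow, and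
\[
N=\begin{pmatrix} m_0& n_0-m_0\\ 0& n_1\end{pmatrix}\ \text{ if } n_0\ge m_0,
\qquad
N=\begin{pmatrix} n_0& 0\\ m_0-n_0& m_1\end{pmatrix}\ \text{ if } n_0\le m_0
\]
is the required coupling, because $n_0+n_1=m_0+m_1$. If both pairs share a color, as for $A=B=\{0,x\}$ with $2x=0$, then every rainbow set lies in one row or one column, and no coupling with positive margins has rainbow support.

To see the geometry, record the margins as the point $w=(n_1/l,\,m_1/l)$ of the unit square and place the cell $ij$ at the corner $(i,j)$. A real matrix $N\ge0$ has the given margins exactly when $\sum_{ij} N_{ij}=l$ and $w=\sum_{ij}(N_{ij}/l)\,(i,j)$. So such a matrix with support in a set $\sigma$ of cells exists exactly when $w$ lies in the convex hull of the corners in $\sigma$. In the first case the hulls of the two rainbow triples are triangles that cover the square; in the second case the hulls of rainbow sets cover only its boundary (Figure~\ref{fig:square}).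
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\fill[gray!25] (0,0) rectangle (1,1);
\draw[very thick] (0,0) rectangle (1,1);
\draw[very thick] (0,0) -- (1,1);
\draw[very thick] (2.6,0) rectangle (3.6,1);
\foreach \x/\y in {0/0,1/0,0/1,1/1,2.6/0,3.6/0,2.6/1,3.6/1} \fill (\x,\y) circle (0.03);
\node[below left] at (0,0) {$0$};
\node[below right] at (1,0) {$1$};
\node[above left] at (0,1) {$1$};
\node[above right] at (1,1) {$2$};
\node[below left] at (2.6,0) {$0$};
\node[below right] at (3.6,0) {$1$};
\node[above left] at (2.6,1) {$1$};
\node[above right] at (3.6,1) {$0$};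
\node at (0.5,-0.3) {$\mathbb Z/3\mathbb Z$};
\node at (3.1,-0.3) {$\mathbb Z/2\mathbb Z$};
\end{tikzpicture}
\caption{The sets $A=B=\{0,1\}$ in $\mathbb Z/3\mathbb Z$ and in $\mathbb Z/2\mathbb Z$. The pair $(a,b)$ sits at the corner $(a,b)$ of the unit square and is labeled with $a+b$. Drawn are the convex hulls of all sets of corners with pairwise different labels. On the left they cover the square; on the right they cover only its boundary.}\label{fig:square}
\end{figure}

In general the square becomes a product of two simplices, and we must show that the convex hulls of the rainbow sets of vertices cover it. Without an order on $G$ there is no evident rule that names the rainbow set to use for given margins. What survives is the topological difference between the two pictures: on the left the rainbow sets form a disk that fills the boundary circle, on the right they form a circle that cannot be filled.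

\section{Proof of the coupling lemma}\label{sec:topology}

\subsection*{Topological tools}
Let $D^{j+1}$ be the closed unit ball in $\mathbb R^{j+1}$ and $S^j$ its boundary sphere; $S^{-1}=\emptyset$ and $D^0$ is a point. For $k\ge-1$, a space $Y$ is \emph{$k$-connected} if for every $j$ with $-1\le j\le k$ every continuous map $S^j\to Y$ extends to a continuous map $D^{j+1}\to Y$. Thus $(-1)$-connected means nonempty, $0$-connected means nonempty and path connected, and a $k$-connected space is $k'$-connected for $-1\le k'\le k$.

A (finite) \emph{simplicial complex} $K$ on a finite vertex set $V$ is a family of nonempty subsets of $V$, the \emph{simplices}, that contains all one-element sets and all nonempty subsets of its members. Its \emph{geometric realization} $|K|$ is the set of all $\lambda\in\mathbb R_{\ge0}^V$ with $\sum_v\lambda_v=1$ whose support is a simplex, and $K$ is called $k$-connected if $|K|$ is. The \emph{join} of complexes $K,L$ on disjoint vertex sets has as simplices the simplices of $K$, the simplices of $L$, and all unions of a simplex of $K$ with a simplex of $L$. A \emph{discrete set} is a complex whose only simplices are its vertices. The join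 of discrete sets $E_1,\dots,E_t$ has as simplices the nonempty sets with at most one vertex in each $E_i$. We use the following result of Milnor; see \cite[Proposition~4.4.3]{Mat}.

\begin{theorem}[Connectivity of joins]\label{thm:join}
The join of a $j$-connected and a $k$-connected simplicial complex is $(j+k+2)$-connected.
\end{theorem}

By induction on $t$, the join of $t\ge1$ nonempty discrete sets is $(t-2)$-connected: one set is $(-1)$-connected, and joining a further set raises the connectivity from $t-2$ to $(t-2)+(-1)+2=t-1$. For $t=2$ this says that a complete bipartite graph is connected.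

For a convex polytope $Q$ of dimension $d\ge1$, let $\partial Q$ be its boundary relative to its affine hull. It is the union of the proper faces of $Q$, and the pair $(Q,\partial Q)$ is homeomorphic to $(D^d,S^{d-1})$. We also use the textbook fact that the identity map of $S^{d-1}$ is not homotopic to a constant map. It yields the covering criterion that we need.

\begin{lemma}\label{lem:faces}
Let $Q$ be a convex polytope of dimension $d\ge1$ and let $\gamma\colon Q\to Q$ be a continuous map with $\gamma(F)\subseteq F$ for every face $F$ of $Q$. Then $\gamma(Q)$ contains every point of $Q\setminus\partial Q$.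
\end{lemma}

\begin{proof}
If $x\in\partial Q$, then $x$ lies in a proper face $F$, and $\gamma(x)\in F$. Since $F$ is convex, the segment from $x$ to $\gamma(x)$ lies in $F\subseteq\partial Q$. Hence $\gamma$ restricts to a map $\gamma_0\colon\partial Q\to\partial Q$, and $(x,\tau)\mapsto(1-\tau)x+\tau\gamma(x)$ is a homotopy in $\partial Q$ from the identity to $\gamma_0$.

Suppose that $w\in Q\setminus\partial Q$ is not in $\gamma(Q)$. For $y\in Q\setminus\{w\}$ let $\rho(y)$ be the point at which the ray from $w$ through $y$ meets $\partial Q$. The map $\rho\colon Q\setminus\{w\}\to\partial Q$ is continuous and fixes $\partial Q$ pointwise, so $\rho\circ\gamma\colon Q\to\partial Q$ is a continuous extension of $\gamma_0$. Then $(x,\tau)\mapsto\rho(\gamma((1-\tau)x+\tau w))$ is a homotopy in $\partial Q$ from $\gamma_0$ to a constant map. So the identity of the sphere $\partial Q$ is homotopic to a constant, a contradiction.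
\end{proof}

\subsection*{From real matrices to integer matrices}
Topology produces a real matrix. The next lemma, which expresses the total unimodularity of incidence matrices of bipartite graphs, makes it integral without enlarging the support; a subset of a rainbow set is rainbow, so nothing is lost.

\begin{lemma}\label{lem:round}
Let $L$ be a nonnegative real matrix whose row sums and column sums are integers. Then there is a nonnegative integer matrix $N$ with the same row and column sums whose support is contained in the support of $L$.
\end{lemma}

\begin{proof}
Among the nonnegative real matrices with the row and column sums of $L$ and with support contained in that of $L$, choose $N$ with the fewest nonintegral entries. Suppose that it has one. Consider the bipartite graph whose vertices are the rows and the columns and whose edges are the positions of the nonintegral entries. A row or column with one nonintegral entry has a second one, because its sum is an integer. So no vertex has degree $1$, and the graph contains a cycle, of even length. Add $\varepsilon$ and $-\varepsilon$ alternately to the entries along the cycle. Each row or column on the cycle contains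 two consecutive edges of it, so all sums are preserved. Take the smallest $\varepsilon>0$ for which a changed entry becomes an integer. No changed entry drops below the integer part of its old value, so the new matrix is nonnegative; only positive entries were changed, so the support has not grown; and there are fewer nonintegral entries. This contradicts the choice of $N$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:coupling}]
Let $l=\sum_an_a$. If $|A|=|B|=1$, take the $1\times1$ matrix $(l)$. Assume $|A|+|B|\ge3$.

\emph{The polytope of margins.} For nonempty $A'\subseteq A$ let $\Delta_{A'}$ be the set of $\alpha\in\mathbb R_{\ge0}^A$ with $\sum_a\alpha_a=1$ and $\alpha_a=0$ for $a\notin A'$, a simplex of dimension $|A'|-1$. Define $\Delta_{B'}\subseteq\mathbb R^B$ in the same way for nonempty $B'\subseteq B$, and put $Q=\Delta_A\times\Delta_B$. The nonempty faces of $Q$ are the products $Q(A',B')=\Delta_{A'}\times\Delta_{B'}$, of dimension $|A'|+|B'|-2$, and the proper faces of $Q(A',B')$ are the $Q(A'',B'')$ with $A''\subseteq A'$, $B''\subseteq B'$ and $(A'',B'')\ne(A',B')$. The point $w=\big((n_a/l)_a,(m_b/l)_b\big)$ of $Q$ has all coordinates positive,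 so it lies in no proper face: $w\in Q\setminus\partial Q$.

\emph{The rainbow complex.} Let $K$ be the simplicial complex on $A\times B$ whose simplices are the nonempty rainbow sets, and let $K(A',B')$ be the complex of nonempty rainbow subsets of $A'\times B'$; we regard $|K(A',B')|$ as a subset of $|K|$. A point $\lambda\in|K|$ is a nonnegative real matrix with total sum $1$ and rainbow support. Its margins
\[
\mu(\lambda)=\Big(\Big(\sum_b\lambda_{ab}\Big)_{a\in A},\ \Big(\sum_a\lambda_{ab}\Big)_{b\in B}\Big)
\]
define a continuous map $\mu\colon|K|\to Q$ with $\mu(|K(A',B')|)\subseteq Q(A',B')$. Our goal is $w\in\mu(|K|)$. To apply Lemma~\ref{lem:faces} we need a self-map of $Q$ that factors through $\mu$, hence a map $Q\to|K|$ that respects faces; connectivity is what allows us to build one.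

A subset of $A'\times B'$ is rainbow if and only if it has at most one cell in each color class $E_s=\{(a,b)\in A'\times B':a+b=s\}$, $s\in A'+B'$. So $K(A',B')$ is the join of the $|A'+B'|$ nonempty discrete sets $E_s$, and it is $(|A'+B'|-2)$-connected. By \eqref{eq:growth},
\begin{equation}\label{eq:conn}
K(A',B')\ \text{ is $(d-1)$-connected, where } d=|A'|+|B'|-2=\dim Q(A',B').
\end{equation}

\emph{The map $f\colon Q\to|K|$.} We construct a continuous $f$ with $f(Q(A',B'))\subseteq|K(A',B')|$ for all faces, by induction on the dimension. A vertex $Q(\{a\},\{b\})$ is sent to the single point of $|K(\{a\},\{b\})|$. Let $d\ge1$, and suppose that $f$ is defined, continuous and has the stated property on the union of all faces of dimension less than $d$. Let $F=Q(A',B')$ be a face of dimension $d$. Its boundary $\partial F$ is the union of the proper faces $Q(A'',B'')$ of $F$, and $f$ maps each of them into $|K(A'',B'')|\subseteq|K(A',B')|$. Since $(F,\partial F)$ is homeomorphic to $(D^d,S^{d-1})$, property \eqref{eq:conn} extends $f|_{\partial F}$ to a continuous map $F\to|K(A',B')|$. Two different faces of dimension $d$ meet only in faces of smaller dimension, where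 $f$ was already defined. So the extensions agree, and they form a continuous map on the union of the faces of dimension at most $d$, a finite union of closed sets.

\emph{Conclusion.} The map $\gamma=\mu\circ f\colon Q\to Q$ sends every face into itself, and $\dim Q\ge1$. By Lemma~\ref{lem:faces} there is $\lambda\in|K|$ with $\mu(\lambda)=w$. The matrix $l\lambda$ is nonnegative, has rainbow support, row sums $n_a$ and column sums $m_b$. Lemma~\ref{lem:round} turns it into the required coupling.
\end{proof}

\begin{remark}\label{rem:necessary}
Each instance of \eqref{eq:growth} is used once, to extend $f$ over the face $Q(A',B')$, and none can be dropped. Suppose that a coupling with rainbow support exists for all positive margins. Then the compact set $\mu(|K|)$ contains all rational points of $Q\setminus\partial Q$, hence equals $Q$. A matrix $\lambda\ge0$ with $\mu(\lambda)\in Q(A',B')$ is supported on $A'\times B'$, so $\mu(|K(A',B')|)=Q(A',B')$. The left side is a finite union of convex hulls of at most $|A'+B'|$ points each, and one of them must have dimension $|A'|+|B'|-2$. Thus $|A'+B'|-1\ge|A'|+|B'|-2$.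
\end{remark}

\section{Small sumsets and Kneser's theorem}\label{sec:kneser}

We now determine when \eqref{eq:growth} can fail. The \emph{stabilizer} of a finite nonempty set $S\subseteq G$ is the subgroup $H=\{x\in G:x+S=S\}$. It is finite, since $H+s\subseteq S$ for $s\in S$, and $S$ is a union of cosets of $H$.

\begin{theorem}[Kneser \cite{Kne}]\label{thm:kneser}
Let $A,B$ be finite nonempty subsets of an abelian group and let $H$ be the stabilizer of $A+B$. Then $|A+B|\ge|A+H|+|B+H|-|H|$.
\end{theorem}

We use only one consequence: if $H=\{0\}$, then $|A+B|\ge|A|+|B|-1$.

\begin{lemma}\label{lem:small}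
Let $A,B$ be finite nonempty subsets of an abelian group $G$ with $|A+B|\le|A|+|B|-2$, and let $H$ be the stabilizer of $A+B$.
\begin{enumerate}
\item[(a)] $H\neq\{0\}$, $p(G)<\infty$ and $|A|+|B|\ge p(G)+2$.
\item[(b)] If $|A|,|B|\le l<p(G)$, then $q=|H|$ is a prime with $q>l$, each of $A$ and $B$ lies in a single coset of $H$, and $|A|+|B|\ge q+2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Theorem~\ref{thm:kneser}, $H\ne\{0\}$. Since $A+B$ contains a coset of $H$, \eqref{eq:cauchy} gives $p(G)\le|H|\le|A+B|\le|A|+|B|-2$.

(b) Put $p=p(G)$. Then $|A+B|\le2l-2<2p\le2|H|$, so the union of cosets $A+B$ is exactly one coset of $H$. For $a,a'\in A$ and $b\in B$ the elements $a+b$ and $a'+b$ lie in this coset, so $a-a'\in H$; thus $A$ lies in one coset of $H$, and the same argument applies to $B$. Moreover $q=|A+B|\le|A|+|B|-2$. Finally $q<2p\le p^2$, and all prime divisors of $q$ are at least $p$ by \eqref{eq:cauchy}. A product of two or more such primes is at least $p^2$, so $q$ is a prime, and $q\ge p>l$.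
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
Let $A=\operatorname{supp}(g)$ and $B=\operatorname{supp}(h)$. If \eqref{eq:growth} failed for some $A'\subseteq A$, $B'\subseteq B$, then Lemma~\ref{lem:small}(a) would give $p(G)<\infty$ and $|A|+|B|\ge|A'|+|B'|\ge p(G)+2$, against the hypothesis. So Proposition~\ref{prop:coupling} applies to the multiplicities of the terms of $g$ and $h$, and Lemma~\ref{lem:dict} gives $\pi$.
\end{proof}

Theorem~\ref{thm:supp} already gives Property~(P) when $2l\le p(G)+1$. Beyond this range \eqref{eq:growth} can fail: if $A',B'$ lie in cosets of a subgroup of order $q$ and $|A'|+|B'|\ge q+2$, then $|A'+B'|\le q\le|A'|+|B'|-2$. Lemma~\ref{lem:small}(b) says that for sets of size less than $p(G)$ this is the only way, with $q$ prime. The prime $q$ may exceed $p(G)$: take $G=\mathbb Z/11\mathbb Z\times\mathbb Z/13\mathbb Z$ and $|A'|=|B'|=8$ inside the subgroup of order $13$. In the extreme case $G$ itself has prime order, and a different argument is needed.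

\section{Groups of prime order}\label{sec:prime}

A group of prime order $q$ is the additive group of the field $\mathbb F_q$, and in a field the elements $z_1,\dots,z_r$ are distinct if and only if $V(z_1,\dots,z_r)\ne0$, where
\[
V(Z_1,\dots,Z_r)=\prod_{i<j}(Z_i-Z_j).
\]
To show that one of $r!$ field elements is nonzero, it suffices to show that their sum is nonzero. For $r=2$ the sum over both pairings is
\[
\big((X_1+Y_1)-(X_2+Y_2)\big)+\big((X_1+Y_2)-(X_2+Y_1)\big)=2(X_1-X_2),
\]
which is the computation for $l=2$ in Section~\ref{sec:intro}. The variables $Y_j$ cancel for every $r$, and this proves Alon's theorem.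

\begin{lemma}[Alon]\label{lem:alon}
Let $q$ be a prime and $1\le r<q$. Let $x_1,\dots,x_r\in\mathbb F_q$ be distinct and $y_1,\dots,y_r\in\mathbb F_q$ arbitrary. Then there is $\pi\in\mathfrak S_r$ such that $x_1+y_{\pi(1)},\dots,x_r+y_{\pi(r)}$ are distinct.
\end{lemma}

\begin{proof}
In the ring $R=\mathbb Z[X_1,\dots,X_r,Y_1,\dots,Y_r]$ let
\[
\Phi(X,Y)=\sum_{\pi\in\mathfrak S_r}V(X_1+Y_{\pi(1)},\dots,X_r+Y_{\pi(r)}).
\]
We claim that $\Phi=r!\,V(X_1,\dots,X_r)$.

First, $\Phi$ is alternating in $X$. Let $\tau\in\mathfrak S_r$ and substitute $X_{\tau(i)}$ for $X_i$. Fix $\pi$ and put $Z_i=X_i+Y_{\pi\tau^{-1}(i)}$. The $i$-th argument of the term of $\pi$ becomes $X_{\tau(i)}+Y_{\pi(i)}=Z_{\tau(i)}$, so the term becomes $V(Z_{\tau(1)},\dots,Z_{\tau(r)})=\operatorname{sgn}(\tau)V(Z_1,\dots,Z_r)$, which is $\operatorname{sgn}(\tau)$ times the term of $\pi\tau^{-1}$ in $\Phi$. As $\pi$ runs through $\mathfrak S_r$, so does $\pi\tau^{-1}$. Hence the substitution multiplies $\Phi$ by $\operatorname{sgn}(\tau)$.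

Let $i<j$ and let $\Phi_{ij}$ be obtained from $\Phi$ by setting $X_i=X_j$. The transposition of $i$ and $j$ gives $\Phi_{ij}=-\Phi_{ij}$, so $\Phi_{ij}=0$ because the coefficients are integers. Thus $X_i-X_j$ divides $\Phi$. The polynomials $X_i-X_j$ are pairwise nonassociated primes of the unique factorization domain $R$, so their product $V(X)$ divides $\Phi$. The total degree of $\Phi$ is at most $\binom r2=\deg V(X)$, so $\Phi=\kappa V(X)$ with $\kappa\in\mathbb Z$. Setting $Y=0$ makes each of the $r!$ terms equal to $V(X)$, so $\kappa=r!$.

Now evaluate in $\mathbb F_q$. Since $r<q$ we have $r!\ne0$ in $\mathbb F_q$, and $V(x_1,\dots,x_r)\ne0$ since the $x_i$ are distinct. So $\Phi(x,y)\ne0$, and some term $V(x_1+y_{\pi(1)},\dots,x_r+y_{\pi(r)})$ is nonzero.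
\end{proof}

For $r=q$ the factor $r!$ vanishes in $\mathbb F_q$, and the statement is false by Example~\ref{ex:subgroup}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

When \eqref{eq:growth} fails we have a subgroup $H$ of prime order $q>l$, and we choose the pairing in two stages: first modulo $H$, then inside cosets. Lemma~\ref{lem:alon} can separate a group of pairs whose sums lie in one coset of $H$ provided that all their first entries lie in one coset and all their second entries lie in one coset; then the second entries can be permuted freely without moving the sums out of the coset. This is exactly what \eqref{eq:forced} provides in $G/H$.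

\begin{example}\label{ex:blocks}
Let $G=(\mathbb Z/7\mathbb Z)^2$, $H=\mathbb Z/7\mathbb Z\times\{0\}$ and $l=6$, and let $\varphi$ be the second coordinate. Suppose that $\varphi(g_1),\dots,\varphi(g_6)$ are $0,0,0,0,0,1$, that $\varphi(h_1),\dots,\varphi(h_6)$ are $0,0,0,0,1,1$, and that $h_1,\dots,h_4$ are distinct. Then \eqref{eq:growth} fails for $A'=\{g_1,\dots,g_5\}$ and $B'=\{h_1,\dots,h_4\}$, since $5+4=7+2$. Modulo $H$ we are in Example~\ref{ex:2x2} with $n_0=5$, $m_0=4$, and its coupling uses the cell $00$ four times and the cells $01$ and $11$ once each. So four sums lie in $H$, where Lemma~\ref{lem:alon} with $r=4$ separates them, and the other two lie alone in their cosets. Had we used both cells $01$ and $10$, sums of two different types would share the coset $\varphi=1$, and Lemma~\ref{lem:alon} would not control collisions between the types.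
\end{example}

To apply Theorem~\ref{thm:supp} in the quotient we need to know that $p$ does not decrease.

\begin{lemma}\label{lem:quot}
If $H$ is a finite subgroup of an abelian group $G$, then $p(G/H)\ge p(G)$.
\end{lemma}

\begin{proof}
Let $r=p(G/H)<\infty$, a prime, and let $x+H$ have order $r$. Then $rx\in H$, so $x$ has finite order $m$. From $m(x+H)=H$ we get $r\mid m$, so $(m/r)x$ has order $r$ in $G$, and $r\ge p(G)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $l<p(G)$, let $g_1,\dots,g_l$ be distinct and $h_1,\dots,h_l$ arbitrary. Put $A=\{g_1,\dots,g_l\}$ and $B=\{h_1,\dots,h_l\}$, so $|A|=l$ and $|B|\le l$.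

\emph{Case 1: \eqref{eq:growth} holds for $A$ and $B$.} Proposition~\ref{prop:coupling} and Lemma~\ref{lem:dict} give $\pi$ with \eqref{eq:forced}. Since the $g_i$ are distinct, $g_i+h_{\pi(i)}=g_j+h_{\pi(j)}$ implies $i=j$.

\emph{Case 2: \eqref{eq:growth} fails for some $A'\subseteq A$, $B'\subseteq B$.} Lemma~\ref{lem:small}(b) applies to $A',B'$, since $|A'|,|B'|\le l<p(G)$. It gives a subgroup $H$ of prime order $q>l$ such that $A'$ lies in one coset of $H$, $B'$ lies in one coset of $H$, and $|A'|+|B'|\ge q+2$. Let $\varphi\colon G\to G/H$ be the canonical map. It collapses $A'$ to one point and $B'$ to one point, so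
\[
|\varphi(A)|+|\varphi(B)|\le(l-|A'|+1)+(l-|B'|+1)\le2l+2-(q+2)=2l-q\le l-1 .
\]
By Lemma~\ref{lem:quot}, $l-1<p(G)\le p(G/H)$. Theorem~\ref{thm:supp}, applied in $G/H$ to the sequences $\varphi(g_1)\cdots\varphi(g_l)$ and $\varphi(h_1)\cdots\varphi(h_l)$, gives $\pi_0\in\mathfrak S_l$ such that
\begin{equation}\label{eq:modH}
\varphi(g_i+h_{\pi_0(i)})=\varphi(g_j+h_{\pi_0(j)})\ \Longrightarrow\ \varphi(g_i)=\varphi(g_j)\ \text{ and }\ \varphi(h_{\pi_0(i)})=\varphi(h_{\pi_0(j)}).
\end{equation}

Partition $\{1,\dots,l\}$ into blocks, where $i$ and $j$ are in the same block if $\varphi(g_i+h_{\pi_0(i)})=\varphi(g_j+h_{\pi_0(j)})$. Let $I$ be a block. By \eqref{eq:modH} there are $u_I,v_I\in G$ with $g_i\in u_I+H$ and $h_{\pi_0(i)}\in v_I+H$ for all $i\in I$. The coset $u_I+v_I+H$ is the common value of $\varphi(g_i+h_{\pi_0(i)})$ on $I$, so different blocks have different cosets $u_I+v_I+H$.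

Identify $H$ with the additive group of $\mathbb F_q$. The elements $x_i=g_i-u_I\in H$ $(i\in I)$ are distinct, the elements $y_i=h_{\pi_0(i)}-v_I$ $(i\in I)$ lie in $H$, and $|I|\le l<q$. By Lemma~\ref{lem:alon} there is a permutation $\sigma_I$ of $I$ such that the elements $x_i+y_{\sigma_I(i)}$ $(i\in I)$ are distinct. Let $\sigma\in\mathfrak S_l$ agree with $\sigma_I$ on each block $I$, and put $\pi=\pi_0\circ\sigma$. For $i\in I$,
\[
g_i+h_{\pi(i)}=u_I+v_I+\big(x_i+y_{\sigma_I(i)}\big)\in u_I+v_I+H .
\]
Sums from one block are distinct by the choice of $\sigma_I$, and sums from different blocks lie in different cosets of $H$. So all $l$ sums are distinct.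

If $G$ is finite with $|G|>1$, then $p(G)$ is the smallest prime divisor of $\exp(G)$, so the Conjecture follows.
\end{proof}

The hypothesis $l<p(G)$ enters only in Case~2, and there three times: it makes $A'+B'$ a single coset of a group of prime order, it makes the number $2l-q$ of available cosets small enough for Theorem~\ref{thm:supp}, and it keeps the blocks smaller than $q$.

\section{Beyond $p(G)$: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\begin{proof}[Proof of (1)]
Let $p=p(G)$ and apply Example~\ref{ex:subgroup} to an element $x$ of order $p$. It shows that $l=p$ does not have Property~(P). In that example $|\operatorname{supp}(g)|+|\operatorname{supp}(h)|=p+2$, and since the $g_i$ are distinct, \eqref{eq:forced} would make all sums distinct, which is impossible. So Theorem~\ref{thm:supp} fails with $p+2$ in place of $p+1$.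
\end{proof}

For (2) we extend Example~\ref{ex:subgroup} from $l=n$ to larger $l$. Comparing totals is no longer enough when $l$ is not a multiple of $n$, so we follow the elements that receive $x$: inside a full coset of $\langle x\rangle$, each of them pushes its neighbor along.

\begin{proof}[Proof of (2)]
Let $x\in G$ have order $n$ and put $M=\langle x\rangle$. Write $l=rn+e$ with $0\le e\le n-1$. Then $r\ge1$ because $n\le l$, and $e\le n-2$ because $l\not\equiv-1\pmod n$. Let $A$ consist of $r$ full cosets of $M$ and, if $e>0$, of $e$ elements of one further coset. These cosets exist, since $rn\le l\le|G|$, and $rn<|G|$ if $e>0$. Let $g_1,\dots,g_l$ be the elements of $A$, and let $h$ consist of $e+1$ terms $x$ and $l-e-1$ terms $0$; note that $e+1\le n-1<l$.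

Suppose that some pairing has distinct sums, and call $a\in A$ \emph{moved} if it is paired with $x$. Let $a$ be moved and $a+M\subseteq A$. Then $a+x\in A$, and if $a+x$ were not moved, the different elements $a$ and $a+x$ would both have the sum $a+x$. So $a+x$ is moved, then $a+2x$, and so on: all $n$ elements of $a+M$ are moved. This is impossible, since exactly $e+1<n$ elements are moved. Hence all $e+1$ moved elements lie outside the full cosets, where $A$ has only $e$ elements, a contradiction.
\end{proof}

If $e=n-1$, the construction breaks down, because $e+1=n$ terms $x$ can move one full coset. The exception is genuine for $l=|G|-1$, where every element order divides $l+1$. We use the following theorem, which says that for $l=|G|$ the comparison of totals in Example~\ref{ex:subgroup} is the only obstruction.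

\begin{theorem}[M.~Hall \cite{Hall}]\label{thm:hall}
Let $G$ be a finite abelian group of order $n$ and let $h_1,\dots,h_n\in G$ with $h_1+\dots+h_n=0$. Then the elements of $G$ can be enumerated as $g'_1,\dots,g'_n$ so that $g'_1+h_1,\dots,g'_n+h_n$ are distinct.
\end{theorem}

\begin{proof}[Proof of (3)]
Let $n=|G|$, let $g_1,\dots,g_{n-1}$ be distinct, let $g_n$ be the remaining element of $G$, and let $h_1,\dots,h_{n-1}$ be arbitrary. The missing term lets us meet Hall's condition: put $h_n=-(h_1+\dots+h_{n-1})$, and take an enumeration $g'_1,\dots,g'_n$ as in Theorem~\ref{thm:hall}. Adding the constant $g_n-g'_n$ to every $g'_i$ gives another enumeration of $G$ and shifts all sums by that constant, so we may assume $g'_n=g_n$. Then $g'_1,\dots,g'_{n-1}$ is a rearrangement of $g_1,\dots,g_{n-1}$, and the sums $g'_i+h_i$ with $i<n$ are distinct.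
\end{proof}

By (2), if $G$ is finite and $l\le|G|$ has Property~(P), then $n\mid l+1$ for every element order $n$ with $1<n\le l$. In small groups this can settle the question completely.

\begin{example}\label{ex:15}
Let $G$ be cyclic of order $15$, so $p(G)=3$. The values $l=1,2$ have Property~(P) by Theorem~\ref{thm:main}, and $l=14$ has it by (3). For $l=3,4$ we would need $3\mid l+1$, which is false. For $5\le l\le15$ we need $3\mid l+1$ and $5\mid l+1$, which forces $l=14$. So among $l\le15$ exactly $l=1,2,14$ have Property~(P).
\end{example}

\begin{thebibliography}{9}

\bibitem{GA}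
\emph{Group algebras of finite abelian groups and their applications to combinatorial problems},
\texttt{https://imsc.uni-graz.at/geroldinger/57-group-algebras.pdf}.

\bibitem{Hall}
M.~Hall, Proc. AMS \textbf{3} (1952), 584--587.

\bibitem{Kne}
M.~Kneser, Math. Z. \textbf{58} (1953).

\bibitem{Mat}
Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.

\end{thebibliography}
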